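\title{Purely unrectifiable quasiconformal images of $Y\times[0,1]$}

\begin{abstract}
We prove that, for a set $Y\subset\mathbb R$, the product $Y\times[0,1]$ has a quasiconformal image containing no rectifiable arc if and only if $Y$ has Lebesgue measure zero. For a null set $Y$ the map can be chosen $(1+\varepsilon)$-quasiconformal, within $\varepsilon$ of the identity, and equal to the identity outside $U\times\mathbb R$ for a prescribed open set $U\supset Y$. It is an infinite composition of maps that bend vertical lines at smaller and smaller scales. Each of them is almost conformal near $Y\times\mathbb R$, so that dilatations do not accumulate while lengths grow by a fixed factor at every step.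
\end{abstract}

\section{Introduction}

A quasiconformal map of the plane sends infinitesimal circles to ellipses of bounded eccentricity, but it is subject to no pointwise bound on how much it stretches. What survives is a statement about almost every line: a quasiconformal map is absolutely continuous on almost every vertical line, so almost every vertical segment has an image of finite length. This paper determines which sets of vertical lines can be exceptional.

An \emph{arc} is a homeomorphic image of $[0,1]$, and a set in the plane is \emph{purely unrectifiable} if it contains no rectifiable arc. (The condition concerns whole arcs contained in the set; we use the term in this sense only.) A set $Y\subset\mathbb R$ has \emph{zero length}, or is \emph{null}, if its one-dimensional Lebesgue measure is zero. A \emph{quasiconformal image} of $X\subset\mathbb R^2$ is a set $f(X)$, where $f$ is a quasiconformal homeomorphism of $\mathbb R^2$ onto itself. The question is Conjecture~27 of \cite{NSF}: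
\begin{quote}
\emph{If $Y$ has zero length, then $Y\times[0,1]$ has a purely unrectifiable quasiconformal image.}
\end{quote}
A null set contains no interval, so the arcs in $Y\times[0,1]$ are the vertical segments $\{x\}\times[a,b]$ with $x\in Y$. The conjecture thus asks for one map that gives infinite length to every subsegment of every fiber over $Y$.

As background, which we quote without proof and do not use, there exist uncountable sets $Y$ with $\dim Y=1$ for which $Y\times[0,1]$ has a purely unrectifiable quasiconformal image, and for each gauge function $h$ with $\lim_{t\to0}h(t)/t=\infty$ there is such a set $Y$ of positive $h$-measure. So particular sets $Y$ can be as large as one likes short of having positive length, and positive length is impossible by absolute continuity on lines (Section~\ref{sec:necessity}). The analytic definition of quasiconformality ignores the null set $Y\times\mathbb R$, which suggests that every null set should do. On the other hand, a null set may be dense and uncountable. Its fibers then accumulate on every vertical line, and a continuous map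 has to make all of them infinitely long while almost all of their neighbors stay rectifiable. The conjecture is nevertheless true, in a strong form.

\begin{theorem}\label{thm:main}
For $Y\subset\mathbb R$ the following are equivalent.
\begin{itemize}
\item[(i)] $Y$ has zero length.
\item[(ii)] There is a quasiconformal map $f:\mathbb R^2\to\mathbb R^2$ such that $f(Y\times[0,1])$ contains no rectifiable arc.
\item[(iii)] For every $\varepsilon\in(0,1]$ and every open $U\supset Y$ there is a $(1+\varepsilon)$-quasiconformal map $f:\mathbb R^2\to\mathbb R^2$ with $f=\mathrm{id}$ off $U\times\mathbb R$ and $|f-\mathrm{id}|\le\varepsilon$, such that $f(Y\times\mathbb R)$ contains no rectifiable arc.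
\end{itemize}
\end{theorem}

The implication (iii)$\Rightarrow$(ii) is immediate (take $\varepsilon=1$ and $U=\mathbb R$), so (i)$\Rightarrow$(iii) settles the conjecture, and (ii)$\Rightarrow$(i) shows that zero length is exactly the right condition. The range of dilatations, all $K>1$, is optimal when $Y\ne\emptyset$: a $1$-quasiconformal homeomorphism of the plane onto itself is a similarity, and it maps a fiber $\{x\}\times[0,1]$ to a segment.

The map $f$ in (iii) is the limit of compositions $g_1\circ\cdots\circ g_n$. The map $g_n$ bends the vertical lines over a neighborhood $G_n$ of $Y$ into small waves of slope about $\varepsilon$, which makes them longer by a fixed factor, and it is almost conformal over a much smaller neighborhood $G_{n+1}$. Section~\ref{sec:model} shows one such map for $Y=\{0\}$, Section~\ref{sec:bending} constructs it for an arbitrary null set, and Sections~\ref{sec:stability} and~\ref{sec:iteration} carry out the iteration.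

\section{Conventions and standard facts}\label{sec:tools}

\subsection*{Length}
The length $\operatorname{len}(H)$ of a continuous map $H:[a,b]\to\mathbb R^2$ is the supremum of $\sum_i|H(t_i)-H(t_{i-1})|$ over partitions $a=t_0<\dots<t_N=b$. It is finite if $H$ is absolutely continuous, and it equals $\int_a^b|H'|$ if $H$ is $C^1$. Two injective parametrizations of an arc differ by a monotone change of parameter, so an arc has a well-defined length; it is \emph{rectifiable} if this length is finite.

\subsection*{Linear maps}
For an invertible real-linear map $A$ of $\mathbb R^2$ let $K(A)=\|A\|\,\|A^{-1}\|$, the ratio of the axes of the ellipse onto which $A$ maps the unit circle. Then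
\begin{equation}\label{eq:K}
K(AB)\le K(A)K(B),\qquad |Av|\ge\frac{|v|}{\|A^{-1}\|}=\frac{\|A\|}{K(A)}\,|v|\qquad(v\in\mathbb R^2).
\end{equation}
The norm of a matrix is at most the square root of the sum of the squares of its entries. Suppose that $A=R+E$, where $R$ is a rotation multiplied by a factor $\sigma\ge1$ and $\|E\|\le e<1$. Then $(\sigma-e)|v|\le|Av|\le(\sigma+e)|v|$, and $R+tE$ is invertible for $0\le t\le1$; hence
\begin{equation}\label{eq:perturb}
\det A>0,\qquad K(A)\le\frac{\sigma+e}{\sigma-e}\le\frac{1+e}{1-e}.
\end{equation}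

\subsection*{Lipschitz maps}
A locally Lipschitz map is differentiable almost everywhere (Rade\-macher's theorem). We use four consequences.
\begin{itemize}
\item[(L1)] \emph{If $\Phi$ is locally Lipschitz on a convex open set and $\|D\Phi\|\le c$ a.e., then $\Phi$ is $c$-Lipschitz.} By Fubini's theorem, almost every small translate of a segment $[p,q]$ meets the exceptional set in a set of linear measure zero; integrate along such translates and let them tend to $[p,q]$.
\item[(L2)] \emph{If $\Phi$ is Lipschitz and vanishes on a closed set $Z$, then $D\Phi=0$ a.e.\ on $Z$.} Almost every $z\in Z$ is a point of differentiability and a density point of $Z$. For such $z$ and each unit vector $v$ there are $z_j\in Z$ with $z_j\to z$ and $(z_j-z)/|z_j-z|\to v$, so $D\Phi(z)v=0$.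
\item[(L3)] \emph{If $\Phi:\mathbb R^2\to\mathbb R^2$ is $c$-Lipschitz with $c<1$, then $g=\mathrm{id}+\Phi$ is a bi-Lipschitz homeomorphism of $\mathbb R^2$ onto itself.} Indeed $|g(p)-g(q)|$ lies between $(1\pm c)|p-q|$, and $g(z)=w$ is solved by the fixed point of the contraction $z\mapsto w-\Phi(z)$.
\item[(L4)] \emph{If $F$ is Lipschitz and $g$ is a bi-Lipschitz homeomorphism, then $D(F\circ g)(z)=DF(g(z))\,Dg(z)$ for a.e.\ $z$, and a property of $DF(w)$ valid for a.e.\ $w$ holds at $w=g(z)$ for a.e.\ $z$.} The Lipschitz map $g^{-1}$ sends null sets to null sets.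
\end{itemize}

\subsection*{Quasiconformal maps}
An orientation-preserving homeomorphism $f$ between plane domains is \emph{$K$-quasiconformal} if $f\in W^{1,2}_{\mathrm{loc}}$ and $\|Df\|^2\le K\det Df$ a.e.; it is \emph{quasiconformal} if this holds for some $K$. Since $\|A\|^2/\det A=K(A)$ when $\det A>0$, the inequality reads $K(Df)\le K$ wherever $\det Df>0$. In Theorem~\ref{thm:main} the maps $f:\mathbb R^2\to\mathbb R^2$ are onto. Allowing orientation-reversing maps in (ii) would change nothing, since one can compose with a reflection.
\begin{itemize}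
\item[(Q1)] \emph{A bi-Lipschitz homeomorphism with $\det Df>0$ and $K(Df)\le K$ a.e.\ is $K$-quasiconformal.} It lies in $W^{1,\infty}_{\mathrm{loc}}$, and it preserves orientation because it has a point of differentiability with positive Jacobian.
\item[(Q2)] \emph{A quasiconformal map is absolutely continuous on lines, with $Df\in L^2_{\mathrm{loc}}$} \cite{LV,Ahlfors}. In particular, for a quasiconformal map $f$ of $\mathbb R^2$ and a.e.\ $x$, the map $y\mapsto f(x,y)$ is absolutely continuous on $[0,1]$.
\item[(Q3)] \emph{A locally uniform limit of $K$-quasiconformal maps of the plane into the plane is either $K$-quasiconformal onto its image or takes at most two values} \cite[Ch.~II.5]{LV}.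
\end{itemize}

\section{Zero length is necessary}\label{sec:necessity}

\begin{proof}[Proof of \textup{(ii)}$\Rightarrow$\textup{(i)}]
Suppose that $Y$ is not null (it need not be measurable; the assumption is that its outer measure is positive), and let $f$ be any quasiconformal map of $\mathbb R^2$. By (Q2) there is a null set $N\subset\mathbb R$ such that $y\mapsto f(x,y)$ is absolutely continuous on $[0,1]$ for $x\notin N$; for such $x$ the arc $f(\{x\}\times[0,1])$ is rectifiable. A subset of a null set is null, so $Y\not\subset N$. Any $x\in Y\setminus N$ gives a rectifiable arc in $f(Y\times[0,1])$, and (ii) fails.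
\end{proof}

\section{Bending one line}\label{sec:model}

The simplest way to lengthen vertical lines is a shear $(x,y)\mapsto(x+u(y),y)$ with $u$ Lipschitz. With $s=u'(y)$, its derivative has rows $(1,s)$ and $(0,1)$. The singular values $\sigma\ge1$ and $1/\sigma$ of this matrix satisfy $\sigma^2+\sigma^{-2}=2+s^2$, so $\sigma-\sigma^{-1}=|s|$ and the dilatation is $\sigma^2=1+|s|\sigma\ge1+|s|$. Vertical lengths are multiplied by $\sqrt{1+s^2}\le1+|s|$. Thus a $K$-quasiconformal shear lengthens vertical segments by a factor at most $K$, and composing shears does not help, because a composition of shears is a shear. For small slopes the trade is poor: one pays $|s|$ in dilatation to gain about $s^2/2$ in length.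

The remedy is to tilt the horizontal direction along with the vertical one. A map $(x+u,y+v)$ is conformal when $v_x=-u_y$ and $v_y=u_x$. For $u=u(y)$ the first equation is solved by $v=-xu'(y)$. The second then fails by $xu''(y)$, an error that is small only when $|x|$ is small compared with the wavelength of $u$. So we replace the factor $x$ by a function $m(x)$ that has slope $1$ where conformality is wanted and is small everywhere.

\begin{example}\label{ex:model}
Let $Y=\{0\}$. Fix $0<\tau\le\frac1{10}$, a wavelength $\lambda>0$ and $0<\alpha\le\frac1{2\pi}$. Put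
\[
u(y)=\frac{\tau\lambda}{2\pi}\sin\frac{2\pi y}{\lambda},\qquad s=u'(y)=\tau\cos\frac{2\pi y}{\lambda},\qquad m(x)=\max\{-\alpha\lambda,\min\{x,\alpha\lambda\}\},
\]
and $g(x,y)=(x+u(y),\,y-m(x)u'(y))$; see Figure~\ref{fig:model}. For $|x|\neq\alpha\lambda$,
\[
Dg=\begin{pmatrix}1&s\\-m's&1-mu''\end{pmatrix},\qquad |mu''|\le\alpha\lambda\cdot\frac{2\pi\tau}{\lambda}=2\pi\tau\alpha\le\tau .
\]
Three things follow. First, $\|Dg-I\|\le\sqrt3\,\tau$ a.e., so by (L1) and (L3) $g$ is a bi-Lipschitz homeomorphism, and by \eqref{eq:perturb} its dilatation is at most $\frac{1+2\tau}{1-2\tau}$. Second, on the thin strip $|x|<\alpha\lambda$ we have $m'=1$, so $Dg$ differs from a rotation multiplied by $\sqrt{1+s^2}$ by a matrix of norm at most $e=2\pi\tau\alpha$, and $K(Dg)\le\frac{1+e}{1-e}$ there. Third, the axis $x=0$ goes to the curve $y\mapsto(u(y),y)$. Concavity of $t\mapsto\sqrt{1+t}$ on $[0,1]$ gives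
\begin{equation}\label{eq:concave}
\sqrt{1+s^2}\ge1+(\sqrt2-1)s^2\ge1+0.4\,s^2\qquad(|s|\le1),
\end{equation}
and $s^2$ has mean $\tau^2/2$, so each period has image of length at least $(1+0.2\,\tau^2)\lambda$. The gain in length does not depend on $\alpha$, while the dilatation near the axis tends to $1$ as $\alpha\to0$.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\foreach \p in {-0.35,0.35}
  \draw[domain=0:4,samples=60,variable=\y] plot ({(\p)+0.4*sin(90*\y)},{\y});
\draw[very thick,domain=0:4,samples=60,variable=\y] plot ({0.4*sin(90*\y)},{\y});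
\foreach \y in {0,0.5,...,4}
  \draw ({-0.35+0.4*sin(90*\y)},{\y}) -- ({0.35+0.4*sin(90*\y)},{\y});
\begin{scope}[xshift=4cm]
\foreach \p in {-0.35,0.35}
  \draw[domain=0:4,samples=60,variable=\y]
    plot ({(\p)+0.4*sin(90*\y)},{\y-(\p)*0.6283*cos(90*\y)});
\draw[very thick,domain=0:4,samples=60,variable=\y] plot ({0.4*sin(90*\y)},{\y});
\foreach \y in {0,0.5,...,4}
  \draw ({-0.35+0.4*sin(90*\y)},{\y+0.2199*cos(90*\y)})
     -- ({0.35+0.4*sin(90*\y)},{\y-0.2199*cos(90*\y)});
\end{scope}
\end{tikzpicture}
\caption{The image of a thin vertical strip about the axis $x=0$, with equally spaced horizontal segments, under the shear $(x+u(y),\,y)$ (left) and under the corrected map $(x+u(y),\,y-xu'(y))$ (right), for $u$ a sine function. Both maps send the axis to the same curve (thick). On the right the images of the horizontal segments cross it at right angles.}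
\label{fig:model}
\end{figure}

Two things must change for a general null set $Y$.

\emph{The function $m$.} It must have slope close to $1$ on an open set $G'\supset Y$ and still satisfy $|m|\le\alpha\lambda$ and $|m'|\le 1$. This restricts $G'$: if $m'\ge1-\alpha$ on $G'$ and $J$ is an interval of length $\lambda$ in which $G'$ has measure $a$, then the increment of $m$ over $J$ is at least $(1-\alpha)a-(\lambda-a)$ and at most $2\alpha\lambda$, so $a\le\frac{1+2\alpha}{2-\alpha}\lambda$. The set $G'$ can fill little more than half of any interval of length $\lambda$. This is the point at which the size of $Y$ enters. For a null set we can take $G'$ so sparse that $m$ climbs very little on $G'$ and descends slowly outside it.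

\emph{The wavelength.} The next map must act only over $G'$, where the present one is almost conformal. So each map has to be the identity off a given set $G\times\mathbb R$, which forces the displacement to tend to $0$ at the boundary of $G$. If $Y$ is dense in $G$, for instance $Y=\mathbb Q\cap G$, there is no room to switch the oscillation off, since the slope must stay of order $\tau$ over every point of $Y$. Instead we keep the slope and let the wavelength shrink. We use the wavelengths $2^{-k}$ and pass from one to the next by a partition of unity in $x$. The maps then commute with $(x,y)\mapsto(x,y+1)$, which makes all estimates uniform in $y$, and two consecutive waves are orthogonal, so that they cannot cancel.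

\section{The bending lemma}\label{sec:bending}

A positive function on an open set $G\subset\mathbb R$ is \emph{admissible} if it has positive infimum on each compact subset of $G$. No continuity is required. Positive constants, the distance to $\mathbb R\setminus G$, the minimum of finitely many admissible functions, and the restriction of an admissible function to a smaller open set are admissible. An admissible function $\rho$ will serve as an upper bound for the scale at which we may work over the point $x$.

\begin{lemma}\label{lem:bend}
Let $0<\tau\le\frac1{10}$ and $0<\alpha\le\tau/1000$. Let $G\subset\mathbb R$ be open and nonempty, $Y\subset G$ null, and $\rho$ admissible on $G$. Then there are a function $\ell\in C^\infty(G)$ with $0<\ell\le\min(\rho,\frac12)$, an open set $G'$ with $Y\subset G'\subset G$, and a bi-Lipschitz homeomorphism $g$ of $\mathbb R^2$ with the following properties.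
\begin{itemize}
\item[(a)] $g=\mathrm{id}$ and $Dg=I$ a.e.\ off $G\times\mathbb R$; $g(G\times\mathbb R)=G\times\mathbb R$; $g(x,y+1)=g(x,y)+(0,1)$; and $|g(x,y)-(x,y)|\le\ell(x)$ for $x\in G$.
\item[(b)] $\|Dg-I\|\le2\tau$, $\det Dg>0$ and $K(Dg)\le\frac{1+2\tau}{1-2\tau}$ a.e.
\item[(c)] On $G'\times\mathbb R$ the map $g$ is $C^1$ with invertible derivative, and $K(Dg)\le1+60\tau\alpha$.
\item[(d)] For each $x\in G'$ there is $\lambda=2^{-k}<2\ell(x)$, with $k\ge1$ an integer, such that for all $j\in\mathbb Z$
\[
\int_{j\lambda}^{(j+1)\lambda}|\partial_yg(x,y)|\,dy\ \ge\ (1+0.08\,\tau^2)\,\lambda .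
\]
\end{itemize}
In \textup{(a)}, $g=\mathrm{id}$ holds at every point off $G\times\mathbb R$.
\end{lemma}

\begin{proof}
\emph{Step 1: the scale $\ell$.} A wavelength that varies with $x$ produces the term $u_x$, absent in Example~\ref{ex:model}. To keep it of order $\tau\alpha$ we need $|\ell'|\le\alpha$. Replacing $\rho$ by a smaller admissible function, we may assume that $\rho(x)\le\min\{\frac12,\operatorname{dist}(x,\mathbb R\setminus G)\}$, the distance being $\infty$ if $G=\mathbb R$. Let $\{\chi_i\}_{i\ge1}$ be a locally finite smooth partition of unity on $G$ with nonempty compact supports in $G$, and put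
\[
\ell=\sum_ic_i\chi_i,\qquad c_i=2^{-i}\min\Big\{\frac{\alpha}{1+\sup|\chi_i'|},\ \inf_{\operatorname{supp}\chi_i}\rho\Big\}>0 .
\]
Then $\ell$ is smooth and positive. If $\chi_i(x)\ne0$ then $c_i\le\rho(x)$, so $\ell(x)\le\rho(x)\sum_i\chi_i(x)=\rho(x)$. Finally $|\ell'|\le\sum_i2^{-i}\alpha=\alpha$.

\emph{Step 2: the horizontal displacement $u$.} Let $\psi(t)=\cos^2(\pi t/2)$ for $|t|\le1$ and $\psi(t)=0$ otherwise. On $[-1,1]$ we have $\psi'(t)=-\frac\pi2\sin\pi t$, which vanishes at $\pm1$; so $\psi\in C^1(\mathbb R)$ and $|\psi'|\le\pi/2$. For $0\le t\le1$ we have $\psi(t)+\psi(t-1)=\cos^2(\pi t/2)+\sin^2(\pi t/2)=1$, whence $\sum_{k\in\mathbb Z}\psi(t+k)=1$ for all $t$. For $x\in G$ put $\psi_k(x)=\psi(k+\log_2\ell(x))$, and call $k$ \emph{active} at $x$ if $|k+\log_2\ell(x)|<1$, that is, if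
\begin{equation}\label{eq:active}
\ell(x)/2<2^{-k}<2\ell(x).
\end{equation}
If $k$ is not active at $x$, then $\psi_k(x)=\psi_k'(x)=0$. An open interval of length $2$ contains one integer or two consecutive integers, so at each $x$ there are one or two active indices, consecutive if two. They satisfy $k\ge1$, because $2^{-k}<2\ell\le1$. Since at most two terms of $\sum_k\psi_k=1$ are nonzero,
\begin{equation}\label{eq:half}
\sum_k\psi_k^2\ge\tfrac12 ,\qquad\text{and}\qquad |\psi_k'|\le\frac\pi2\cdot\frac{|\ell'|}{\ell\ln2}\le\frac{\pi\alpha}{2\ell\ln2}.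
\end{equation}
Define on $G\times\mathbb R$
\[
u(x,y)=\frac{\tau}{2\pi}\sum_k2^{-k}\psi_k(x)\sin(2\pi2^ky),\qquad\text{so that}\qquad u_y=\tau\sum_k\psi_k(x)\cos(2\pi2^ky).
\]
The sums are locally finite, so $u$ and $u_y$ are $C^1$, and they are $1$-periodic in $y$ because only $k\ge1$ occur. For the terms without $\psi_k'$ we use \eqref{eq:active} and $\sum_k\psi_k=1$:
\[
|u|\le\frac{\tau}{2\pi}\,2\ell\le\tau\ell,\qquad |u_y|\le\tau,\qquad |u_{yy}|\le2\pi\tau\sum_k2^k\psi_k\le\frac{4\pi\tau}{\ell}\le\frac{13\tau}{\ell}.
\]
For the terms with $\psi_k'$ we use \eqref{eq:half} and the fact that at most two indices are active: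
\[
|u_x|\le\frac{\tau}{2\pi}\cdot2\cdot2\ell\cdot\frac{\pi\alpha}{2\ell\ln2}=\frac{\tau\alpha}{\ln2}\le2\tau\alpha,\qquad
|u_{xy}|\le\tau\cdot2\cdot\frac{\pi\alpha}{2\ell\ln2}\le\frac{5\tau\alpha}{\ell}.
\]

\emph{Step 3: the set $G'$ and the function $m$.} We reset $m$ to zero at a discrete set of points of $G\setminus Y$, so that its size can be controlled locally. Since $Y$ is null, $\mathbb R\setminus Y$ is dense. In each component of $G$ choose an increasing sequence, indexed by $\mathbb Z$, of points outside $Y$ that tends to the two ends of the component. These points cut $G$ into countably many nonoverlapping compact intervals $I_i=[a_i,b_i]$, locally finite in $G$, with endpoints outside $Y$. Again since $Y$ is null, there are open sets $U_i\subset(a_i,b_i)$ with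
\[
Y\cap I_i\subset U_i,\qquad |U_i|\le\alpha\min\{\min_{I_i}\ell,\ |I_i|\}.
\]
Put $G'=\bigcup_iU_i$, $\beta_i=|U_i|/|I_i|\le\alpha$, and
\[
m(x)=\int_{a_i}^x(1_{U_i}-\beta_i)\,dt=|U_i\cap[a_i,x]|-\beta_i(x-a_i)\qquad(x\in I_i).
\]
Then $m(a_i)=m(b_i)=0$, so $m$ is well defined and locally Lipschitz on $G$, with $|m'|\le1$ a.e. On $I_i$ the value $m(x)$ is a difference of two numbers in $[0,|U_i|]$, so $|m|\le\alpha\ell$ on $G$. On each component of $U_i$ the function $m$ is affine with slope $1-\beta_i\in[1-\alpha,1]$. Combining $|m|\le\alpha\ell$ with Step~2,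
\begin{equation}\label{eq:mbounds}
|mu_{xy}|\le5\tau\alpha^2,\qquad|mu_{yy}|\le13\tau\alpha\qquad\text{on }G\times\mathbb R .
\end{equation}

\emph{Step 4: the map $g$; proof of \textup{(a)} and \textup{(b)}.} Set $g=\mathrm{id}$ off $G\times\mathbb R$ and
\[
g(x,y)=\bigl(x+u(x,y),\ y-m(x)\,u_y(x,y)\bigr)\qquad\text{on }G\times\mathbb R,
\]
and let $\Phi=g-\mathrm{id}$. For $x\in G$ we have $|\Phi(x,y)|\le\tau\ell+\alpha\tau\ell\le\ell(x)\le\operatorname{dist}(x,\mathbb R\setminus G)$. This is the last claim in (a), and it shows that $\Phi$ is continuous on $\mathbb R^2$. On $G\times\mathbb R$ the map $g$ is locally Lipschitz, and a.e.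
\begin{equation}\label{eq:Dg}
Dg=\begin{pmatrix}1+u_x&u_y\\-m'u_y-mu_{xy}&1-mu_{yy}\end{pmatrix}.
\end{equation}
The entries of $D\Phi=Dg-I$ are bounded by $2\tau\alpha$, $\tau$, $\tau+5\tau\alpha^2$, $13\tau\alpha$, and so, as $\alpha\le10^{-4}$, by $0.02\tau$, $\tau$, $1.01\tau$, $0.13\tau$. The squares of the latter sum to less than $4\tau^2$, so $\|D\Phi\|\le2\tau$ a.e.\ on $G\times\mathbb R$.

By (L1), $\Phi$ is $2\tau$-Lipschitz on each component of $G\times\mathbb R$, which is an open vertical strip, and by continuity on its closure. Let $p,q\in\mathbb R^2$. If the segment $[p,q]$ lies in $G\times\mathbb R$, it lies in one strip. Otherwise let $p'$ and $q'$ be its first and last points in the closed set $\mathbb R^2\setminus(G\times\mathbb R)$. Each of $[p,p']$ and $[q',q]$ is a point or lies in a closed strip, and $\Phi(p')=\Phi(q')=0$, so $|\Phi(p)-\Phi(q)|\le2\tau(|p-p'|+|q'-q|)\le2\tau|p-q|$. Thus $\Phi$ is $2\tau$-Lipschitz on $\mathbb R^2$, and $g$ is a bi-Lipschitz homeomorphism by (L3). By (L2), $Dg=I$ a.e.\ off $G\times\mathbb R$. Now (b) follows from \eqref{eq:perturb}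 with $R=I$ and $e=2\tau$. A bijection that is the identity off $G\times\mathbb R$ maps $G\times\mathbb R$ onto itself, and $\Phi$ is $1$-periodic in $y$. This proves (a).

\emph{Step 5: proof of \textup{(c)}.} On $G'$ the function $m$ is locally affine, so $g$ is $C^1$ on $G'\times\mathbb R$ and \eqref{eq:Dg} holds at every point. With $s=u_y$,
\[
Dg=\begin{pmatrix}1&s\\-s&1\end{pmatrix}+E,\qquad E=\begin{pmatrix}u_x&0\\(1-m')s-mu_{xy}&-mu_{yy}\end{pmatrix}.
\]
Since $0\le1-m'\le\alpha$, the entries of $E$ are bounded by $2\tau\alpha$, $0$, $\tau\alpha+5\tau\alpha^2\le6\tau\alpha$, $13\tau\alpha$, so $\|E\|\le\sqrt{209}\,\tau\alpha\le15\tau\alpha=:e\le\frac12$. The first matrix is a rotation multiplied by $\sqrt{1+s^2}\ge1$. By \eqref{eq:perturb}, $Dg$ is invertible and $K(Dg)\le1+\frac{2e}{1-e}\le1+4e=1+60\tau\alpha$.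

\emph{Step 6: proof of \textup{(d)}.} Fix $x\in G'$, let $k$ be the smallest active index at $x$, and let $\lambda=2^{-k}<2\ell(x)$. Then
\[
s=u_y(x,y)=\tau\bigl(\psi_k(x)\cos(2\pi2^ky)+\psi_{k+1}(x)\cos(2\pi2^{k+1}y)\bigr)
\]
has period $\lambda$ in $y$. Over a period the two cosines are orthogonal and their squares have mean $\frac12$, so by \eqref{eq:half} the integral of $s^2$ is $\frac12\tau^2\lambda(\psi_k^2+\psi_{k+1}^2)\ge\frac14\tau^2\lambda$. By \eqref{eq:mbounds}, \eqref{eq:concave} and $\alpha\le\tau/1000$,
\[
|\partial_yg|=|(s,\,1-mu_{yy})|\ge|(s,1)|-13\tau\alpha\ge1+0.4\,s^2-0.013\,\tau^2 .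
\]
Integrating over a period gives at least $(1+0.1\tau^2-0.013\tau^2)\lambda\ge(1+0.08\tau^2)\lambda$.
\end{proof}

\section{Two stability scales}\label{sec:stability}

Suppose that a map $F$ has been built and is $C^1$ over an open set $G\supset Y$. We improve it to $F\circ g$, with $g$ from Lemma~\ref{lem:bend}. The new map is applied first because in the domain the fibers are still vertical. Two difficulties arise. The gain in length produced by $g$ must survive composition with $F$; it does if $g$ works at a scale below which $F$ is nearly linear. And the length already produced by $F$ must survive the passage to the limit. Uniform convergence alone does not ensure this: the graphs of $n^{-1}\sin(n^2y)$ over $[0,1]$ have lengths tending to infinity and converge uniformly to a segment. So all later changes must be small in terms of $F$. The next lemma provides the two scales. When $F$ is $C^1$ on $G\times\mathbb R$, $x\in G$ and $T$ is a compact interval, we write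
\[
L_F(x,T)=\int_T|\partial_yF(x,y)|\,dy
\]
for the length of $y\mapsto F(x,y)$ on $T$.

\begin{lemma}\label{lem:scales}
Let $G\subset\mathbb R$ be open and $0<\theta<1$. Let $F:\mathbb R^2\to\mathbb R^2$ satisfy $F(x,y+1)=F(x,y)+(0,1)$ and be $C^1$ with invertible derivative on $G\times\mathbb R$. There are admissible functions $r$ and $\eta$ on $G$ such that for every $x\in G$ the following hold.
\begin{itemize}
\item For every $y\in\mathbb R$, the closed disc of radius $r(x)$ about $(x,y)$ lies in $G\times\mathbb R$, and for all $z$ in this disc, with $B=DF(x,y)$,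
\begin{equation}\label{eq:r}
(1-\theta)|Bv|\le|DF(z)v|\le(1+\theta)|Bv|\qquad(v\in\mathbb R^2).
\end{equation}
\item For every compact interval $T$ with $|T|\le1$ and every continuous $H:T\to\mathbb R^2$,
\begin{equation}\label{eq:eta}
\sup_{y\in T}|H(y)-F(x,y)|\le\eta(x)\quad\Longrightarrow\quad\operatorname{len}(H)\ge L_F(x,T)-1 .
\end{equation}
\end{itemize}
\end{lemma}

\begin{proof}
For fixed $x$, each property persists when the number $r(x)$ or $\eta(x)$ is decreased. Let $r(x)$ be half the supremum of the numbers in $(0,1]$ that can serve as $r(x)$, and define $\eta(x)$ in the same way. It then suffices to find, for each compact $C\subset G$, positive numbers that serve for all $x\in C$: the suprema are then positive, the functions are admissible, and they have the stated properties.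

For \eqref{eq:r}, let $C'\subset G$ be a compact neighborhood of $C$. The function $A=DF$ is continuous, invertible and $1$-periodic in $y$, so on $C'\times\mathbb R$ it is uniformly continuous and $\|A^{-1}\|\le M$ for some $M$. Choose $\delta\in(0,1]$ less than $\operatorname{dist}(C,\mathbb R\setminus C')$ such that $\|A(z)-A(w)\|\le\theta/M$ for $z,w\in C'\times\mathbb R$ with $|z-w|\le\delta$. If $x\in C$ and $|z-(x,y)|\le\delta$, then $z\in C'\times\mathbb R$ and $|A(z)v-Bv|\le\theta|v|/M\le\theta|Bv|$, which gives \eqref{eq:r}.

For \eqref{eq:eta}, uniform continuity on $C\times\mathbb R$ gives an integer $N\ge1$ such that $|\partial_yF(x,y)-\partial_yF(x,y')|\le\frac14$ for $x\in C$ and $|y-y'|\le1/N$. Fix $x\in C$, write $w(y)=\partial_yF(x,y)$, and cut $T$ into $N$ equal pieces of length $h\le1/N$. On a piece $J=[c,c+h]$,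
\[
|F(x,c+h)-F(x,c)|=\Big|\int_Jw\Big|\ge h|w(c)|-\frac h4,\qquad\int_J|w|\le h|w(c)|+\frac h4 ,
\]
so the chord over $J$ is at least $L_F(x,J)-\frac h2$, and the $N$ chords sum to at least $L_F(x,T)-\frac12$. If $|H(y)-F(x,y)|\le\frac1{4N}$ on $T$, each chord of $H$ is shorter than that of $F$ by at most $\frac1{2N}$, so the chords of $H$ sum to at least $L_F(x,T)-1$. Hence $\frac1{4N}$ serves for all $x\in C$.
\end{proof}

\section{The iteration: proof of (i)$\Rightarrow$(iii)}\label{sec:iteration}

Let $Y$ be null, $\varepsilon\in(0,1]$ and $U\supset Y$ open. If $Y=\emptyset$ take $f=\mathrm{id}$; so assume $Y\ne\emptyset$.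

\subsection*{Parameters}
Each step gains the factor $1+0.08\tau^2$ of Lemma~\ref{lem:bend}(d) and loses two factors, one from \eqref{eq:r} and one from the dilatation accumulated near $Y\times\mathbb R$. Both losses must be small multiples of $\tau^2$. Set
\[
\tau=\frac\varepsilon{10},\qquad\theta=\frac{\tau^2}{1000},\qquad\alpha_n=\frac{2^{-n}\tau}{20000},\qquad\kappa=\frac{1+2\tau}{1-2\tau},\qquad P_n=\prod_{j=1}^n(1+60\tau\alpha_j),
\]
with $P_0=1$. Since $\sum_j60\tau\alpha_j=0.003\tau^2$ and $e^t\le1+2t$ on $[0,1]$,
\[
P_n\le e^{0.003\tau^2}\le P:=1+0.01\tau^2 .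
\]

\subsection*{The construction}
Let $F_0=\mathrm{id}$ and $G_1=U$. We construct open sets $G_1\supset G_2\supset\dots\supset Y$ and maps $F_n=F_{n-1}\circ g_n$ such that, with $S_n=G_n\times\mathbb R$, for all $n\ge0$:
\begin{itemize}
\item[(H1)] $F_n$ is a bi-Lipschitz homeomorphism of $\mathbb R^2$, $\det DF_n>0$ a.e., $F_n(x,y+1)=F_n(x,y)+(0,1)$, and $F_n=\mathrm{id}$ off $U\times\mathbb R$;
\item[(H2)] on $S_{n+1}$, $F_n$ is $C^1$ with invertible derivative and $K(DF_n)\le P_n$;
\item[(H3)] $K(DF_n)\le P_n\kappa$ a.e.\ in $\mathbb R^2$.
\end{itemize}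
These hold for $n=0$. Let $n\ge1$, and suppose that $F_{n-1}$ and $G_n$ are given. By (H1) and (H2), Lemma~\ref{lem:scales} applies to $F_{n-1}$ on $G_n$; call the resulting functions $r_n$ and $\eta_n$. Let $\Lambda_{n-1}\ge1$ be a Lipschitz constant of $F_{n-1}$, and put
\[
\rho_n=\min\Big\{\tfrac13r_n,\ 2^{-n-1},\ \frac{2^{-n}}{\Lambda_{n-1}}\min(\varepsilon,\eta_1,\dots,\eta_n)\Big\},
\]
an admissible function on $G_n$. The first entry keeps $g_n$ below the scale at which $F_{n-1}$ is nearly linear, the second makes the wavelengths tend to zero so that every subsegment eventually gains length, and the third gives convergence and protects the lengths obtained at all earlier steps. Lemma~\ref{lem:bend} with $G=G_n$, $\alpha=\alpha_n$, $\rho=\rho_n$ yields $\ell_n$, $g_n$ and $G_{n+1}:=G'$. Set $F_n=F_{n-1}\circ g_n$.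

Property (H1) passes to $F_n$ by Lemma~\ref{lem:bend}(a),(b), by (L4), and because $G_n\subset U$. For the dilatation, (L4) and \eqref{eq:K} give $K(DF_n(z))\le K(DF_{n-1}(g_n(z)))\,K(Dg_n(z))$ a.e. There are three regions.
\begin{itemize}
\item On $S_{n+1}$: here $g_n$ is $C^1$ and $g_n(z)\in S_n$, where $F_{n-1}$ is $C^1$. So $F_n$ is $C^1$ with invertible derivative, the chain rule holds at every point, and $K(DF_n)\le P_{n-1}(1+60\tau\alpha_n)=P_n$ by (H2) for $n-1$ and Lemma~\ref{lem:bend}(c).
\item On $S_n\setminus S_{n+1}$: again $g_n(z)\in S_n$, so $K(DF_n)\le P_{n-1}\kappa$ a.e.\ by (H2) for $n-1$ and Lemma~\ref{lem:bend}(b).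
\item Off $S_n$: $g_n(z)=z$, and $Dg_n=I$ a.e., so $DF_n=DF_{n-1}$ a.e.\ and $K(DF_n)\le P_{n-1}\kappa$ by (H3) for $n-1$.
\end{itemize}
Thus (H2) and (H3) hold for $n$. The factor $\kappa$ is paid at most once at each point, namely at the step $n$ with $z\in S_n\setminus S_{n+1}$, and this rests on the invariance $g_n(S_n)=S_n$.

\subsection*{The gain in length}
Write $L_n=L_{F_n}$, which is defined for $x\in G_{n+1}$.

\begin{lemma}\label{lem:gain}
Let $n\ge1$, $x\in G_{n+1}$, and let $T=[i2^{-q},(i+1)2^{-q}]$ with integers $i$ and $0\le q\le n$. Then $L_n(x,T)\ge(1+0.05\tau^2)\,L_{n-1}(x,T)$.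
\end{lemma}

\begin{proof}
Let $\lambda=2^{-k}$ be given by Lemma~\ref{lem:bend}(d) for $g_n$ and $x$. Since $\lambda<2\ell_n(x)\le2^{-n}\le2^{-q}$, the interval $T$ is a union of nonoverlapping intervals $J=[y_0,y_0+\lambda]$ with $y_0\in\lambda\mathbb Z$, and it suffices to prove the inequality for each $J$. For $y\in J$, the point $(x,y)$ is within $2\ell_n(x)$ of $(x,y_0)$, and $g_n(x,y)$ is within $3\ell_n(x)\le r_n(x)$ of it. So \eqref{eq:r} applies at both points, with $F=F_{n-1}$ and $B=DF_{n-1}(x,y_0)$. By (H2), $K(B)\le P$, so \eqref{eq:K} gives $|Bv|\ge\|B\|\,|v|/P\ge|Be_2|\,|v|/P$, where $e_2=(0,1)$. Therefore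
\begin{align*}
|\partial_yF_n(x,y)|&=|DF_{n-1}(g_n(x,y))\,\partial_yg_n(x,y)|\ge\frac{1-\theta}{P}\,|Be_2|\,|\partial_yg_n(x,y)|,\\
|\partial_yF_{n-1}(x,y)|&=|DF_{n-1}(x,y)\,e_2|\le(1+\theta)|Be_2| .
\end{align*}
Integrate over $J$ and use Lemma~\ref{lem:bend}(d). With $t=\tau^2\le1$ and $\frac{1-\theta}{1+\theta}\ge1-2\theta=1-0.002t$,
\[
\frac{L_n(x,J)}{L_{n-1}(x,J)}\ge\frac{1-\theta}{1+\theta}\cdot\frac{1+0.08t}{P}\ge\frac{(1-0.002t)(1+0.08t)}{1+0.01t}.
\]
The last quotient is at least $1+0.05t$, because
\[
(1+0.078t-0.00016t^2)-(1+0.06t+0.0005t^2)=0.018t-0.00066t^2\ge0 . \qedhere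
\]
\end{proof}

\subsection*{The limit map}
For $x\in G_n$, Lemma~\ref{lem:bend}(a) gives $|F_n-F_{n-1}|(x,y)\le\Lambda_{n-1}\ell_n(x)\le\Lambda_{n-1}\rho_n(x)$, and for $x\notin G_n$ the difference vanishes. Hence
\begin{equation}\label{eq:close}
|F_n-F_{n-1}|\le2^{-n}\varepsilon\ \text{ on }\mathbb R^2,\qquad|F_n-F_{n-1}|(x,y)\le2^{-n}\eta_j(x)\ \text{ for }x\in G_n,\ 1\le j\le n .
\end{equation}
So $F_n$ converges uniformly to a continuous map $f$ with $|f-\mathrm{id}|\le\varepsilon$ and $f=\mathrm{id}$ off $U\times\mathbb R$. By (Q1), (H1) and (H3), each $F_n$ is $K$-quasiconformal with $K=P\kappa$. Since $1-2\tau\ge0.8$ we have $\kappa=1+\frac{4\tau}{1-2\tau}\le1+5\tau$, and so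
\[
K\le(1+0.01\tau^2)(1+5\tau)=1+5\tau+0.01\tau^2+0.05\tau^3\le1+6\tau\le1+\varepsilon .
\]
As $|f-\mathrm{id}|\le\varepsilon$, the map $f$ is unbounded and takes more than two values, so by (Q3) it is a $K$-quasiconformal homeomorphism onto its image, which is open. The image is also closed: if $f(z_j)\to w$, then $(z_j)$ is bounded because $|z_j|\le|f(z_j)|+\varepsilon$, and a limit point $z$ of $(z_j)$ has $f(z)=w$. Hence $f(\mathbb R^2)=\mathbb R^2$, and $f$ is a $(1+\varepsilon)$-quasiconformal homeomorphism of the plane.

\subsection*{No rectifiable arcs}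
Let $x\in Y$ and let $T=[i2^{-q},(i+1)2^{-q}]$ with $q\ge0$. The point $x$ lies in every $G_p$. For $n\ge1$, the second estimate in \eqref{eq:close}, applied at all steps $p\ge n$ with $j=n$, gives
\[
|f-F_{n-1}|(x,y)\le\sum_{p\ge n}2^{-p}\eta_n(x)=2^{1-n}\eta_n(x)\le\eta_n(x)\qquad(y\in\mathbb R).
\]
By \eqref{eq:eta} for $F_{n-1}$, the length of $f(\{x\}\times T)$ is at least $L_{n-1}(x,T)-1$, for every $n\ge1$. Now $L_n(x,T)>0$ for all $n$, because $DF_n$ is invertible on $S_{n+1}$, and by Lemma~\ref{lem:gain} $L_n(x,T)\ge(1+0.05\tau^2)L_{n-1}(x,T)$ for all $n\ge\max(q,1)$. So $L_n(x,T)\to\infty$, and $f(\{x\}\times T)$ has infinite length.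

Finally, let $\gamma\subset f(Y\times\mathbb R)$ be an arc. Then $f^{-1}(\gamma)$ is an arc in $Y\times\mathbb R$. Its projection to the first coordinate is a connected subset of the null set $Y$, hence a single point $x$. A compact connected subset of a line with more than one point is a segment, so $f^{-1}(\gamma)=\{x\}\times[a,b]$ with $a<b$, and $\gamma$ is parametrized by $y\mapsto f(x,y)$ on $[a,b]$. The interval $[a,b]$ contains a dyadic interval $T$ with $|T|\le1$, so $\gamma$ has infinite length. This proves (i)$\Rightarrow$(iii) and completes the proof of Theorem~\ref{thm:main}. \qed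

\begin{thebibliography}{9}

\bibitem{Ahlfors}
Ahlfors, \emph{Lectures on Quasiconformal Mappings}.

\bibitem{LV}
Lehto and Virtanen, \emph{Quasiconformal Mappings in the Plane}.

\bibitem{NSF}
\emph{Results from prior NSF support},
\texttt{https://www.math.stonybrook.edu/\textasciitilde bishop/vita/nsf12.pdf}.

\end{thebibliography}
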